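# Lifting triangles through a tower of small cancellation groups: canonical representatives without hyperbolicity

## 1. The tower $H_1\to H_2\to\cdots\to G$, and cells with a cut

For $i\ge 1$ put
$$M_i=1000\cdot 2^i,\qquad r_i=a^{M_i+1}b\,a^{M_i+2}b\cdots a^{2M_i}b,$$
and let
$$G=\langle a,b\mid r_1,r_2,\dots\rangle,\qquad H_k=\langle a,b\mid r_1,\dots,r_k\rangle .$$
There are surjections $F(a,b)\to H_1\to H_2\to\cdots\to G$, and a word that is trivial in $G$ is already trivial in some $H_k$. Each $H_k$ will turn out to be torsion-free and hyperbolic, while $G$ is not even finitely presented. These notes are about going against the arrows: we lift finitely many elements of $G$ to some $H_k$ so that the relations $g_ig_jg_l=1$ among them are lifted too, and we want $k$ to depend only on the *number* of elements.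

The device that makes this possible is a **cell with a cut**. Let $X$ be the Cayley graph of $G$. A closed path in $X$ labelled $r_i$ is called a cell of type $i$; we shall prove that it is an embedded cycle $C$. Choose, once for each $i$, one letter position in the cyclic word $r_i$, the *cut*. Every cell $C$ of type $i$ then has a marked edge $\kappa(C)$. For vertices $u,v$ of $C$ let $\rho(u,v)$ be the arc of $C$ from $u$ to $v$ that avoids $\kappa(C)$ (trivial if $u=v$). Since $C$ without the open edge $\kappa(C)$ is an interval,
$$\rho(v,u)=\rho(u,v)^{-1},\qquad \rho(u,v)\rho(v,t)\ \text{ is freely equal to }\ \rho(u,t). \tag{1}$$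

Try this on three vertices $x,y,z$ of one cell of type $K$. Suppose they split the cycle into arcs labelled $u_1,u_2,u_3$, with $r_K=u_1u_2u_3$ and each $|u_j|<|r_K|/2$. The elements $g_1=x^{-1}y$, $g_2=y^{-1}z$, $g_3=z^{-1}x$ satisfy $g_1g_2g_3=1$ in $G$. If we represent each by the shorter arc, the product of the words is $r_K$, which is not trivial in $H_k$ for $k<K$ (Lemma 3.3). If we represent them by $\rho(x,y),\rho(y,z),\rho(z,x)$, the product is trivial in the free group, however large $K$ is.

What is this for? Let $F(S)$ be the free group on a finite set $S$, with elements viewed as freely reduced words, and let $|w|$ be the length of $w$.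

**Definition 1.1.** A group $G$ with finite generating set $S$ *admits a finite system of canonical representatives with respect to $S$* if for every $n\in\mathbb N$ there is a constant $b(n)\ge0$ such that for every $n$-tuple $(g_1,\dots,g_n)$ of elements of $G$ there is a map $\theta:\{g_1,\dots,g_n\}\to F(S)$ (which may depend on the tuple) with the following properties.

1. (i) $\theta(g_i)$ represents $g_i$.
2. (ii) If $g_j=g_i^{-1}$ and $g_i^2\ne1$, then $\theta(g_j)=\theta(g_i)^{-1}$ in $F(S)$.
3. (iii) If $g_ig_jg_k=1$ for some indices, not necessarily distinct, there are decompositions $\theta(g_i)=l_1c_1t_1$, $\theta(g_j)=l_2c_2t_2$, $\theta(g_k)=l_3c_3t_3$ in $F(S)$ with $t_1=l_2^{-1}$, $t_2=l_3^{-1}$, $t_3=l_1^{-1}$ and $|c_1|,|c_2|,|c_3|\le b(n)$. They may depend on the triple and on the position in it.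

Equalities in (iii) are equalities in the group $F(S)$. The group admits a finite system of canonical representatives if this holds for some finite $S$.

A group is hyperbolic if its Cayley graph with respect to a finite generating set is a $\delta$-hyperbolic geodesic space for some $\delta\ge 0$. The question, from "Notes on Hyperbolic and Automatic Groups" (http://www.math.ucdavis.edu/~kapovich/280-2020/hyplectures_papasoglu.pdf), is whether every group which admits a finite system of canonical representatives is hyperbolic. The answer is no.

**Theorem A.** The group $G=\langle a,b\mid r_1,r_2,\dots\rangle$ above is not finitely presented, hence not hyperbolic, but it admits a finite system of canonical representatives.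

A more general Theorem B is stated and proved in Section 10.

## 2. Condition (iii) as a bounded error in $F(S)$

**Lemma 2.1.** Let $A,B,C\in F(S)$ and $b\ge0$.

1. (a) If $A=l_1c_1t_1$, $B=l_2c_2t_2$, $C=l_3c_3t_3$ with $t_1=l_2^{-1}$, $t_2=l_3^{-1}$, $t_3=l_1^{-1}$, then $ABC=l_1(c_1c_2c_3)l_1^{-1}$.
2. (b) If $ABC=l\,c\,l^{-1}$ with $|c|\le b$, such decompositions exist with all $|c_j|\le b$. In particular, if $ABC=1$, they exist with $c_1=c_2=c_3=1$.

*Proof.* (a) is immediate. For (b) put $l_1=l$, $c_1=c$, $t_1=c^{-1}l^{-1}A$; then $l_2=t_1^{-1}$, $c_2=1$, $t_2=l_2^{-1}B=c^{-1}l^{-1}AB$; then $l_3=t_2^{-1}$, $c_3=1$, $t_3=l_3^{-1}C=c^{-1}l^{-1}ABC=l^{-1}=l_1^{-1}$. $\square$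

So, up to a factor 3 in the constant, (iii) says that the product $\theta(g_i)\theta(g_j)\theta(g_k)$, which is trivial in $G$, is conjugate in $F(S)$ to a word of length bounded in terms of $n$ only.

The simplest cases can now be done by hand. In a free group $F(S)$ take $\theta(g)=g$; then $b(n)=0$. In a finite group choose any word for each element, with inverse words for the pairs $g\neq g^{-1}$; take $l_j=t_j=1$ and $b(n)$ the maximal length of a chosen word. In a torsion-free group $b(1)=b(2)=0$ always works. Indeed, put $\theta(1)=1$. The relation $g^3=1$ forces $g=1$. For nontrivial $g,h$ the only possible relations in (iii) are the cyclic forms of $g^2h=1$ and of $h^2g=1$, and these do not both hold, since together they give $g=h^{-2}=g^4$ and so $g=1$. If $h=g^{-2}$, choose a word $w$ for $g$ and put $\theta(g)=w$, $\theta(h)=w^{-2}$; similarly if $g=h^{-2}$. If $h=g^{-1}$, use $w,w^{-1}$. If one of $g,h$ is $1$, every relation $gh^2=1$ or $g^2h=1$ forces the other to be $1$. In all cases the relations hold in $F(S)$. The first interesting size is $n=3$: for example, if $gh=hg$ and $k=(gh)^{-1}$, one needs short errors for $(g,h,k)$ and for $(h,g,k)$ at the same time.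

The deep input is the following theorem, which we quote.

**Theorem 2.2** (Rips–Sela, *Canonical representatives and equations in hyperbolic groups*, Invent. Math. 120 (1995), Theorem 4.2). Let $\Gamma$ be a torsion-free hyperbolic group with finite generating set $S$ and let $q\in\mathbb N$. There is a constant $L=L(\Gamma,S,q)$ such that for any at most $q$ triples $(x_j,y_j,z_j)$ of nontrivial elements with $x_jy_jz_j=1$ there is a map $\theta:\Gamma\to F(S)$ such that $\theta(g)$ represents $g$, $\theta(1)=1$, $\theta(g^{-1})=\theta(g)^{-1}$, and for every $j$ there are $p_1,p_2,p_3,c_1,c_2,c_3\in F(S)$ with $|c_1|,|c_2|,|c_3|\le L$ and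
$$\theta(x_j)=p_1c_1p_2^{-1},\quad \theta(y_j)=p_2c_2p_3^{-1},\quad\theta(z_j)=p_3c_3p_1^{-1}.$$

**Corollary 2.3.** A torsion-free hyperbolic group $\Gamma$ admits a finite system of canonical representatives with respect to every finite generating set $S$.

*Proof.* Given $(g_1,\dots,g_n)$, apply Theorem 2.2 with $q=n^3$ to the triples $(g_i,g_j,g_k)$ of nontrivial elements with product $1$. Properties (i), (ii) are clear, and for these triples (iii) holds with $l_j=p_j$ and $t_1=p_2^{-1}$, $t_2=p_3^{-1}$, $t_3=p_1^{-1}$. A triple with product 1 and a trivial entry is $(1,g,g^{-1})$, $(g,1,g^{-1})$ or $(g,g^{-1},1)$. Then $\theta(g_i)\theta(g_j)\theta(g_k)=1$ in $F(S)$, and Lemma 2.1(b) applies with $c=1$. $\square$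

Now try to prove Theorem A directly. Given a tuple in $G$, choose words for its elements. There are finitely many relations $g_ig_jg_l=1$ among them, each product of words lies in the normal closure of finitely many $r_m$, so for some $k$ all relations hold in $H_k$, and Corollary 2.3 for $H_k$ finishes. The exact point of failure is that $k$, and with it the constant of $H_k$, depends on the tuple and not only on $n$. The three elements $u_1,u_2,u_3$ of Section 1, represented by the words $u_1,u_2,u_3$, force $k\ge K$, although $n=3$ and $K$ is arbitrary. For that tuple the cut repairs the choice. The task is to find a rule, using cuts, that works for all tuples. That is Proposition 5.3 below.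

## 3. Short pieces, Greendlinger's lemma, and a group that is not finitely presented

From now on we work with a class of presentations that contains the example.

**Definition 3.1.** Let $S$ be finite and $R=\{r_1,r_2,\dots\}$ an infinite set of cyclically reduced words, none a proper power, with $r_i$ not a cyclic conjugate of $r_j^{\pm1}$ for $i\ne j$. Let $R_*$ be the set of all cyclic conjugates of all $r_i^{\pm1}$. A *piece* is a common initial segment of two distinct elements of $R_*$. The hypothesis is:

(H) There are $\lambda_i\le\lambda_0:=\frac1{100}$ with $\lambda_i\to0$ and $|r_i|\ge1/\lambda_i$, such that every piece which is an initial segment of a cyclic conjugate of $r_i^{\pm1}$ has length $<\lambda_i|r_i|$.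

Put $G=\langle S\mid R\rangle$ and $H_k=\langle S\mid r_1,\dots,r_k\rangle$. Note $|r_i|\ge100$. As an example of a piece: the word $r_1=a^{2001}b\,a^{2002}b\cdots$ and its cyclic conjugate $a^{2002}b\cdots$ share the initial segment $a^{2001}$.

**Lemma 3.2.** The words of Section 1 satisfy all these assumptions with $\lambda_i=3/M_i$.

*Proof.* The words are positive, so they are cyclically reduced and not conjugate to inverses of each other. We have $|r_i|=\sum_{m=M_i+1}^{2M_i}m+M_i=\frac32M_i(M_i+1)$. The ranges $(M_i,2M_i]$ of exponents are pairwise disjoint because $M_{i+1}=2M_i$, and each exponent in $(M_i,2M_i]$ occurs exactly once in the cyclic word $r_i$. So a subword $ba^mb$ or $b^{-1}a^{-m}b^{-1}$ determines $i$, the sign and the place in the cyclic word. Hence no $r_i$ is a proper power, and $r_i,r_j$ with $i\neq j$ are not cyclic conjugates. If a piece contained two letters $b^{\pm1}$, it would contain such a subword, and the two elements of $R_*$ that start with the piece would be equal. So a piece contains at most one letter $b^{\pm1}$, and its length is at most $4M_i+1<\frac92(M_i+1)=\lambda_i|r_i|$. Finally $\lambda_i\le 3/2000$, $\lambda_i\to0$, and $|r_i|\ge M_i/3$. $\square$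

We recall textbook facts from Lyndon–Schupp, *Combinatorial Group Theory*, Ch. V. A presentation is $C'(\mu)$ if every piece that is an initial segment of $r\in R_*$ has length $<\mu|r|$; ours, and the presentations by subsets of $R$, are $C'(1/100)$. Greendlinger's lemma (V.4.4): if $R$ is $C'(\mu)$ with $\mu\le1/6$, every nontrivial freely reduced word which is trivial in $\langle S\mid R\rangle$ contains a subword $s$ of some $r$ in the symmetrized set with $|s|>(1-3\mu)|r|$; passing to a cyclic conjugate, we may assume that $s$ is an initial segment of $r$. Here $1-3\mu=0.97$. Torsion theorem (V.10.1): if moreover no relator is a proper power, the group is torsion-free. We also use that finite $C'(1/6)$ presentations define hyperbolic groups and that hyperbolic groups are finitely presented.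

**Lemma 3.3.**

1. (a) If $J\subset\mathbb N$ and $i\notin J$, then $r_i\ne1$ in $\langle S\mid r_j,\ j\in J\rangle$.
2. (b) Each $H_k$ is torsion-free and hyperbolic.
3. (c) $G$ is not finitely presented, and it is torsion-free.

*Proof.* (a) Otherwise $r_i$ contains an initial segment $s$ of a cyclic conjugate $r$ of some $r_j^{\pm1}$, $j\in J$, with $|s|>0.97|r|$. The cyclic conjugate of $r_i$ that starts with $s$ is different from $r$, so $s$ is a piece and $|s|<0.01|r|$, a contradiction. (b) is quoted above. (c) If $G$ were finitely presented, the kernel of $F(S)\to G$ would be the normal closure of a finite set, hence of finitely many relators $r_1,\dots,r_k$, and $r_{k+1}=1$ in $H_k$, against (a). If $g^m=1$ in $G$ with $m\ge1$, a lift of $g$ to $F(S)$ has trivial $m$-th power in some $H_k$; by (b) it is trivial in $H_k$, so $g=1$. $\square$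

## 4. Cells, diagrams, and how two cells meet

Let $X$ be the Cayley graph of $(G,S)$. By Greendlinger's lemma no nontrivial reduced word of length $\le2$ is trivial in $G$, so $X$ has no loops or double edges. A *cell* of type $i$ is a closed path in $X$ labelled $r_i$, viewed as a subgraph $C$. We say two cells are equal if they are equal as subgraphs.

**Lemma 4.1.** Cells are embedded cycles.

*Proof.* Otherwise some cyclic conjugate of $r_i^{\pm1}$ has the form $uu'$ with $u,u'$ nonempty and trivial in $G$; exchanging them, assume $|u|\le|r_i|/2$. By Greendlinger's lemma $u$ contains an initial segment $s$ of some $r''\in R_*$ with $|s|>0.97|r''|$. Let $r'$ be the cyclic conjugate of $uu'$ that starts at $s$. If $r'=r''$, then $|s|>0.97|r_i|>|u|$. If $r'\neq r''$, then $s$ is a piece and $|s|<0.01|r''|$. Both are absurd. $\square$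

So reading a cell once around gives an element of $R_*$ for each starting vertex and direction. If two cells give the same element of $R_*$ from the same vertex, they are equal. Equal subgraphs have the same type, since the relators are not cyclic conjugates of each other up to inversion. Put $|C|=|r_i|$ and $\lambda_C=\lambda_i$ for a cell of type $i$. We record a consequence that will be used repeatedly:

(P) *If $C\ne C'$ are cells and a path $\pi$ is a proper subarc of both embedded cycles $C$ and $C'$, its label is a piece, so $\pi$ has fewer than $\lambda_C|C|$ and fewer than $\lambda_{C'}|C'|$ edges.*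

Indeed, the elements of $R_*$ read along $C$ and $C'$ from the first vertex of $\pi$ in the direction of $\pi$ are different.

**Diagrams.** For a word $w$ trivial in $G$, let $\mathrm{Area}(w)$ be the least number of conjugates of elements of $R_*$ whose product is $w$ in $F(S)$; it depends only on $w\in F(S)$. There is a van Kampen diagram with boundary label exactly $w$ and $\mathrm{Area}(w)$ faces: for freely reduced $w$ this is in Lyndon–Schupp, V.1, and a general word arises from its reduced form by insertions of $xx^{-1}$, each realized by attaching a spur edge at the corresponding corner of the outer region. Conversely, the boundary label of a simply connected planar diagram is a product of conjugates of the labels of its bounded regions, one for each region, so a diagram with $N$ faces shows $\mathrm{Area}(w)\le N$. A diagram with $\mathrm{Area}(w)$ faces is *minimal*.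

A diagram $\Delta$ maps to $X$ preserving labels. The boundary $\partial f$ of a face maps onto a cell $C_f$; by Lemma 4.1 the boundary walk of $f$ repeats no vertex, so $\partial f$ is an embedded cycle in $\Delta$ mapped isomorphically onto $C_f$. Put $|f|=|C_f|$, $\lambda_f=\lambda_{C_f}$. An edge with faces on both sides therefore lies on two different faces.

Minimal diagrams are reduced (Lyndon–Schupp, V.2): if an interior edge $e$ lies on $f\ne f'$, the boundary words of $f$ and $f'$ read from $e$ in the same direction of $e$ are different. The reason: if both were $xu$, with $x$ the label of $e$, we could delete the open edge $e$ and merge $f,f'$ into one region with freely trivial label $u^{-1}u$, so $w$ would be a product of two conjugates fewer. Consequently the label of an arc of interior edges with $f$ on one side and $f'$ on the other is a piece; it has fewer than $\lambda_f|f|$ edges.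

**Structure of $\Delta$.** $\Delta$ is a finite, connected, simply connected planar complex. Its blocks (2-connected components) are single edges, called *bridges*, and closed discs, called *disc components*: the outer boundary of a 2-connected plane graph is a cycle, and everything inside it belongs to $\Delta$. A bridge lies on no face, and the boundary walk $\partial\Delta$ traverses it twice, in opposite directions. An edge of $\partial D$, for $D$ a disc component, lies on exactly one face and is traversed once. All other edges are interior to a disc component and are not traversed. Each component of $\Delta\setminus D$ is attached to $D$ at one vertex of $\partial D$, since otherwise the block $D$ could be enlarged. Contracting these components to their attaching vertices turns $\partial\Delta$ into the boundary walk of $D$. Hence: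

(S) *The edges of $\partial D$ are traversed by $\partial\Delta$ in the cyclic order of the circle $\partial D$. If $D'\ne D$ is another disc component, all edges of $\partial D'$ are traversed between two cyclically consecutive edges of $\partial D$.*

**Lemma 4.2 (arc exchange).** Let $\tau$ be an arc of a cell $C$ between two distinct vertices and $\bar\tau$ the other arc with the same start and end. Let $w$ be the label of a closed path in $X$ that contains $\tau$ as a subpath, and let $w'$ be obtained by replacing $\tau$ by $\bar\tau$. If a minimal diagram for $w$ has an edge $e$, traversed in the part $\tau$ of the boundary walk, that lies on a face $f$ with $C_f=C$, then $\mathrm{Area}(w')<\mathrm{Area}(w)$.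

*Proof.* Delete the open face $f$ and the open edge $e$. Since $e$ lies on $f$ only, the rest is still connected and simply connected. In the boundary walk $e$ is replaced by the complementary path of $e$ in $\partial f$, which maps to the complementary path $\bar e$ of the image of $e$ in $C$. Write $\tau=\tau_1e\tau_2$. The path $\bar e$ runs back along $\tau_1$, then along $\bar\tau$, then back along $\tau_2$. So $\tau_1\bar e\tau_2$ is freely equal to $\bar\tau$, and the new boundary label equals $w'$ in $F(S)$. The new diagram has one face fewer. $\square$

**Lemma 4.3 (curvature).** Let $D$ be a disc component with at least two faces. Suppress the vertices of degree 2 in $D$; the edges of the result are called arcs. Let $i(f)$ and $e(f)$ be the numbers of interior arcs and boundary arcs (arcs in $\partial D$) of a face $f$. Then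
$$\sum_f\bigl(6-i(f)-2e(f)\bigr)\ge6\qquad\text{and}\qquad i(f)\ge\max(1,e(f)). \tag{2}$$

*Proof.* No vertex of $D$ has degree 1, as every edge lies on an embedded face boundary. The 1-skeleton of $D$ is connected and, as $D$ has at least two faces, is larger than any one $\partial f$ and larger than $\partial D$. So every $\partial f$ and $\partial D$ contain a vertex of degree $\ge3$, and suppressing is legitimate. An arc consists of interior edges only or of edges of $\partial D$ only. With $V,E,F$ counted after suppression, $V-E+F=1$, $3V\le2E$ and $2E=\sum_f(i(f)+2e(f))$, because an interior arc lies on two faces and a boundary arc on one. Hence $6=6V-6E+6F\le 6F-2E=\sum_f(6-i(f)-2e(f))$.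

Two boundary arcs consecutive on $\partial f$ (possibly one arc following itself) cannot meet at a vertex $p$ of degree $\ge3$: near $p$ the disc $D$ is a half-disc bounded by the two edges of $\partial D$ at $p$, the corner of $f$ at $p$ is bounded by these same edges, so it is the whole half-disc and $p$ has degree 2. So boundary arcs of $f$ are separated by interior arcs, which gives $i(f)\ge e(f)$ when $e(f)\geq 1$. If $e(f)=0$, then $i(f)\ge1$. $\square$

**Lemma 4.4.** Let $C\ne C'$ be cells. Then $C\cap C'$ is empty or a path with fewer than $\lambda_C|C|$ and fewer than $\lambda_{C'}|C'|$ edges.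

*Proof.* Let $s\ne t$ be vertices of $C\cap C'$. Among the four choices of an arc $\tau$ of $C$ and an arc $\tau'$ of $C'$ from $s$ to $t$, take one with $\mathrm{Area}(\tau\tau'^{-1})$ minimal, and let $\Delta$ be a minimal diagram for it. By Lemma 4.2, a face $f$ with an edge traversed by $\tau$ has $C_f\ne C$, and a face with an edge traversed by $\tau'$ has $C_f\neq C'$. We claim that $\Delta$ is a tree.

Suppose there is a disc component $D$. If all edges of $\partial D$ were traversed by $\tau$, say in the order $e_1,\dots,e_m$, then by (S) the start of $e_1$ would be the end of $e_m$, and $\tau$ would visit a vertex of $X$ twice. But $\tau$ is embedded. The same holds for $\tau'$. So, by (S), the circle $\partial D$ is the union of two nontrivial paths, one consisting of the edges traversed by $\tau$ and one of those traversed by $\tau'$. Between two consecutive edges of the first path the boundary walk stays in $\tau$ (otherwise it would run through all of $\tau'$, and $\tau'$ would traverse no edge of $\partial D$) and returns to the same vertex, so it makes no detour, as $\tau$ is embedded. Thus the first path is traversed by a subpath of $\tau$, and similarly for the second.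

Let $\pi$ be a path in $\partial f\cap\partial D$ traversed by $\tau$. It is a proper subarc of $C$; it is a proper subarc of $C_f$, because it is embedded with distinct ends; and $C_f\ne C$. By (P), $\pi$ has fewer than $\lambda_f|f|$ edges. The same holds for $\tau'$. If $D$ has at least two faces, then $\partial f\cap\partial D$ is divided into at most $e(f)+2$ such paths, so $|f|<(i(f)+e(f)+2)\lambda_0|f|$, hence $i(f)+e(f)>98$ for every $f$, and every term of the sum in (2) is negative, a contradiction. If $D$ is one face $f$, then $\partial f$ consists of two such paths and $|f|<2\lambda_0|f|$, a contradiction.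

So $\Delta$ is a tree, $\tau$ and $\tau'$ are reduced and freely equal, and $\tau=\tau'$ as paths. Hence any two vertices of $C\cap C'$ are joined by an arc in $C\cap C'$, so $C\cap C'$ is connected. It is not all of $C$, since then $C\subset C'$ and $C=C'$. So it is a path, and (P) gives its length. $\square$

**Lemma 4.5.** $G$ acts freely on the set of cells. The edges of a cell of type $i$ correspond to the positions of the cyclic word $r_i$ in a unique, $G$-equivariant way.

*Proof.* A nontrivial reduced word $r$ is never conjugate to $r^{-1}$ in a free group: if $grg^{-1}=r^{-1}$, then $g\ne1$ and $g^2$ commutes with $r$, so $g^2$ and $r$, hence $g$ and $r$, are powers of one element, and $r=r^{-1}$, $r=1$. An element of $G$ stabilizing $C$ acts on the cycle $C$ preserving labels. A nontrivial rotation would make $r_i$ a proper power, and a reflection would make $r_i$ a cyclic conjugate of $r_i^{-1}$. So the action on $C$ is trivial, the element fixes a vertex of $X$, and it is $1$. By the same argument $C$ has only one label-preserving identification with the cyclic word $r_i$. $\square$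

This makes the cuts of Section 1 well defined and equivariant: $\kappa(gC)=g\kappa(C)$.

## 5. The cone graph and the lifts it defines

Fix parameters
$$0<\varepsilon_*\le\varepsilon_{\max}\le\tfrac1{100},\qquad 0<\lambda\le\varepsilon_*/100,\qquad k\ge1\ \text{ with }\ \lambda_i\le\lambda\ \text{ for all } i>k. \tag{3}$$
Types $i>k$, and cells and faces of these types, are *large*; the others are *small*. So a large cell has $\lambda_C\le\lambda$ and $|C|\ge1/\lambda$.

**Definition 5.1.** For $\varepsilon\in[\varepsilon_*,\varepsilon_{\max}]$ the *cone graph* $\hat X_\varepsilon$ is obtained from $X$ (edges of length 1, called $X$-edges; vertices called $X$-vertices) by adding for each large cell $C$ a vertex $o_C$ joined to every vertex of $C$ by an edge of length $\varepsilon|C|$. Its metric is $\hat d$. An *$\varepsilon$-geodesic* is a geodesic of $\hat X_\varepsilon$ between vertices. If $o_C$ is an inner vertex of it, with neighbors $u,v$ in this order, we say that it *passes* $C$, with *pass* $(C;u,v)$.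

Since $|r_i|\to\infty$, the possible path lengths below any bound form a finite set, so geodesics exist. In a pass $u\ne v$, and a geodesic passes a cell at most once. For instance, with $\varepsilon=\frac1{100}$ two opposite vertices of a large cell are at distance at most $|C|/50$ instead of up to $|C|/2$. Write $d_C$ for the path metric of the cycle $C$.

**Must-pass vertices.** For vertices $x,y$ of $\hat X_\varepsilon$ let $\mathcal M(x,y)$ be the set of vertices that lie on *every* $\varepsilon$-geodesic from $x$ to $y$, ordered by distance from $x$: $x=m_0,\dots,m_l=y$. (In a tree these are all vertices of the path; in a square with unit edges, opposite corners $x,y$ have $\mathcal M(x,y)=\{x,y\}$.)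

$G$ acts on $\hat X_\varepsilon$, freely on vertices by Lemma 4.5, and no $g\in G$ exchanges two distinct vertices: $g^2$ would fix a vertex, so $g^2=1$, and $g=1$ as $G$ is torsion-free. So $G$ together with the flip acts freely on ordered pairs of distinct vertices, and we can choose $\varepsilon$-geodesics $\gamma^0(u,v)$ for all pairs of vertices, $G$-equivariantly, with $\gamma^0(v,u)$ the reverse of $\gamma^0(u,v)$. Put
$$\gamma(x,y)=\gamma^0(m_0,m_1)\gamma^0(m_1,m_2)\cdots\gamma^0(m_{l-1},m_l).$$
The $m_j$ lie in this order on a geodesic, so $\gamma(x,y)$ is an $\varepsilon$-geodesic. The choice is equivariant, and $\gamma(y,x)$ is the reverse of $\gamma(x,y)$.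

**Lemma 5.2.** If $m\in\mathcal M(x,y)$, the elements of $\mathcal M(x,y)$ up to $m$ form $\mathcal M(x,m)$. So if $m\in\mathcal M(x,y)\cap\mathcal M(x,z)$, then $\gamma(x,y)$ and $\gamma(x,z)$ both begin with $\gamma(x,m)$.

*Proof.* The geodesics from $x$ to $y$ are exactly the concatenations of a geodesic from $x$ to $m$ and one from $m$ to $y$. So a vertex at distance $\le\hat d(x,m)$ from $x$ lies on all geodesics from $x$ to $y$ if and only if it lies on all geodesics from $x$ to $m$. $\square$

**The lifts.** Choose a cut for each large type. For $X$-vertices $x,y$ let $\ell(x,y)$ be the path in $X$ obtained from $\gamma(x,y)$ by replacing each pass $(C;u,v)$ by $\rho(u,v)$. Let $h(g)\in H_k$ be the element represented by the label of $\ell(1,g)$. Then $h(g)$ maps to $g$. By equivariance the label of $\ell(x,y)$ represents $h(x^{-1}y)$. By (1), $\ell(g,1)=\ell(1,g)^{-1}$, so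
$$h(g^{-1})=h(g)^{-1}. \tag{4}$$
If $g_ig_jg_l=1$, put $(x,y,z)=(1,g_i,g_ig_j)$. Then $h(g_i)h(g_j)h(g_l)$ is represented by the label of the closed path $\ell(x,y)\ell(y,z)\ell(z,x)$. We want this label to be trivial in $H_k$.

**Proposition 5.3 (lifting).** For every $n\ge1$ there is $k$ such that for all $g_1,\dots,g_n\in G$ there is a map $h:\{g_1,\dots,g_n\}\to H_k$ with: $h(g_i)$ maps to $g_i$; $h(g_j)=h(g_i)^{-1}$ if $g_j=g_i^{-1}$; and $h(g_i)h(g_j)h(g_l)=1$ whenever $g_ig_jg_l=1$.

The rule defining $h$ depends on $\varepsilon$ and on the cuts, and we shall adapt these to the tuple. Three things have to be controlled. First, a bad position of the cut on a passed cell can put a large face into the filling of a triangle. A given pass will forbid a small proportion, about $\varepsilon$, of the positions, so we can afford only a number of passes bounded in terms of $n$. But the sides of a triangle may pass arbitrarily many cells; so they must coincide *exactly* outside a central part with few passes, and $\mathcal M$ is there for that. Second, passing is a threshold phenomenon: Lemma 8.4 will show that for $d_C(s,t)<2\varepsilon|C|$ the geodesic follows the cycle, so two sides close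 to each other might treat the same cell differently. Choosing $\varepsilon$ among many values keeps away from the threshold. Third, we must prove that only few positions are forbidden, by studying fillings of polygons.

## 6. A geodesic of the cone graph near one cell

**Lemma 6.1.** Let $\alpha$ be an $\varepsilon$-geodesic between $X$-vertices and $C$ a cell.

1. (a) If $\alpha$ has the pass $(C;u,v)$, then $u,v$ are the only vertices of $C$ on $\alpha$, no $X$-edge of $\alpha$ lies in $C$, and $d_C(u,v)\ge2\varepsilon|C|$. At most two cells $C'\ne C$ passed by $\alpha$ meet $C$.
2. (b) Choose for each pass $(C';u',v')$ of $\alpha$ one of the two arcs of $C'$ from $u'$ to $v'$. The number of edges of $C$ lying on $X$-edges of $\alpha$ or on arcs of passes of cells $C'\ne C$ is at most $0.5225|C|$ if $C$ is small and at most $(2\varepsilon+3\lambda)|C|$ if $C$ is large. If $C$ is large, the part coming from arcs of passes is at most $3\lambda|C|$. If $\alpha$ passes $C$, the total is at most $2\lambda|C|$.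

*Proof.* (a) If $s\in C$ comes after $o_C$ on $\alpha$, then $\varepsilon|C|\ge\hat d(o_C,s)=\varepsilon|C|+\hat d(v,s)$, so $s=v$; similarly before $o_C$. An $X$-edge of $\alpha$ in $C$ would join $u$ and $v$, but $\alpha$ goes $u,o_C,v$. Next, $d_C(u,v)\ge\hat d(u,v)=2\varepsilon|C|$. If $C'\neq C$ is passed after $C$, with first neighbor $u'$, and meets $C$, then going through a common vertex gives
$$\varepsilon|C|+\hat d(v,u')+\varepsilon|C'|=\hat d(o_C,o_{C'})\le\varepsilon|C|+\varepsilon|C'|,$$
so $u'=v$ and $o_{C'}$ is the second vertex after $o_C$ on $\alpha$. There is at most one such $C'$, and similarly at most one before $C$.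

(b) Vertices of $C$ have mutual $\hat d$-distance at most $\eta$, with $\eta=|C|/2$ if $C$ is small and $\eta=2\varepsilon|C|$ if $C$ is large. The part of $\alpha$ from the start of its first to the end of its last $X$-edge in $C$ has length $\le\eta$, so at most $\eta$ $X$-edges of $\alpha$ lie in $C$. Let $C_1',\dots,C_l'$ be the cells $\ne C$ passed by $\alpha$, in order, that share an edge with $C$. By Lemma 4.4, $C_1'$ and $C_l'$ contribute together at most $2\lambda_C|C|$ edges. Along $\alpha$, the distance from $o_{C_1'}$ to $o_{C_l'}$ is at least $\varepsilon|C_1'|+\sum_{1<h<l}2\varepsilon|C_h'|+\varepsilon|C_l'|$, and going through $C$ it is at most $\varepsilon|C_1'|+\eta+\varepsilon|C_l'|$. So $\sum_{1<h<l}2\varepsilon|C'_h|\le\eta$, and by Lemma 4.4 the middle cells contribute at most $\sum\lambda|C_h'|\le\frac{\lambda}{2\varepsilon}\eta$. This is at most $\eta/200$, and equals $\lambda|C|$ if $C$ is large. The totals are $(0.5+0.02+0.0025)|C|$ for small $C$ and $(2\varepsilon+2\lambda+\lambda)|C|$ for large $C$. If $\alpha$ passes $C$, then by (a) there are no $X$-edges, and at most two cells, each contributing at most $\lambda|C|$. $\square$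

## 7. Polygons and their minimal fillings

**Definition 7.1.** An *$m$-gon* ($1\le m\le3$) is a cyclic sequence of sides $\sigma_1,\dots,\sigma_m$, where $\sigma_j$ is an $\varepsilon_j$-geodesic with $\varepsilon_j\in[\varepsilon_*,\varepsilon_{\max}]$, possibly of length 0, between $X$-vertices, such that the end $y_j$ of $\sigma_j$ and the start $x_{j+1}$ of $\sigma_{j+1}$ either coincide (*trivial corner*) or are distinct vertices of a given large cell $C$ (*corner pass* $(C;y_j,x_{j+1})$). Choosing for each pass $(C;u,v)$, on sides and at corners, one of the two arcs of $C$ from $u$ to $v$ gives a closed path in $X$. A *minimal filling* is a choice of arcs together with a diagram $\Delta$ for the resulting word that has the least possible number of faces over all choices of arcs.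

A minimal filling is in particular a minimal diagram. Example: let the side of a 1-gon be a geodesic $\delta$ from $s$ to $t$ that is an arc of the large cell $C$, with corner pass $(C;t,s)$. Choosing the same arc at the corner gives a tree with no faces; the other arc gives a boundary word conjugate to a relator. The minimal filling takes the first choice. In general:

**Lemma 7.2.** In a minimal filling, if an edge traversed by the arc of a pass of $C$ lies on a face $f$, then $C_f\ne C$. Consequently a face $f$ has at most $0.5225|f|$ edges on any one side (including the arcs of its passes) if $f$ is small, at most $(2\varepsilon_{\max}+3\lambda)|f|$ if $f$ is large, and fewer than $\lambda_f|f|$ edges on the arc of any one pass.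

*Proof.* If $C_f=C$, Lemma 4.2 shows that changing the arc of this one pass lowers the area, against minimality over all choices. For the second part recall that $\partial f\to C_f$ is injective. An edge of $f$ on a side maps to an edge of $C_f$ that lies on an $X$-edge of the side or on the arc of a pass of a cell $\ne C_f$; Lemma 6.1(b) for the cell $C_f$ counts these. Edges of $f$ on the arc of a pass of $C'$ map into $C_f\cap C'$ with $C'\ne C_f$, and Lemma 4.4 applies. $\square$

**Lemma 7.3.** In a minimal filling:

1. (i) there are no large faces;
2. (ii) each face $f$ has at least $0.93|f|$ edges on $\partial\Delta$;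
3. (iii) if $m=1$, there are no faces, so $\Delta$ is a tree.

*Proof.* A small face has at most $0.5225|f|+0.03|f|<0.56|f|$ edges on one side together with all corner passes. A large face has at most $(3(2\varepsilon_{\max}+3\lambda)+3\lambda)|f|<0.07|f|$ edges on $\partial\Delta$ altogether, since $\varepsilon_{\max}\le0.01$ and $\lambda\le10^{-4}$. Let $D$ be a disc component.

If $D$ is one face, all its edges are on $\partial\Delta$, so it is small, and $m\ge2$ because $0.56<1$.

Let $D$ have at least two faces. Interior arcs of $f$ have fewer than $0.01|f|$ edges. If $e(f)=0$, then $i(f)>100$. If $e(f)\ge2$, then $6-i-2e\le6-3e\le0$ by (2). So a face with $6-i-2e>0$, call it positive, has $e=1$ and $1\le i\le3$; its value $6-i-2e$ is at most 3, and more than $0.97|f|$ of its edges form a single boundary arc. Hence it is small and this arc contains edges of two different sides. Go around $\partial D$, ignoring the edges of corner passes. By (S) the side changes at most three times, and never if $m=1$. The boundary arc of a positive face contains both edges of some change, and different faces have disjoint boundary arcs. So there are at most three positive faces, and none if $m=1$. By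 (2), $m=1$ is impossible. The sum in (2) is at least $6$ and the positive terms add up to at most $9$, so every face has $6-i-2e\ge-3$. Then $e\ge1$ (else $i>100$), so $i\le7$, and fewer than $0.07|f|$ edges of $f$ are interior. This gives (ii), and then $f$ is not large. $\square$

**Lemma 7.4.** In a minimal filling at most 6 faces have an edge on the arc $\tau$ of a given pass.

*Proof.* Divide $\partial\Delta$ cyclically into consecutive segments $\zeta_1=\tau,\zeta_2,\dots,\zeta_\nu$: the remaining parts of the side containing $\tau$ (at most two, if $\tau$ is on a side), the other sides, the other corner passes. Then $\nu\le1+2+2+3=8$. A face $f$ touching $\tau$ is small, has at least $0.93|f|$ edges on $\partial\Delta$, fewer than $0.01|f|$ on $\tau$, and at most $0.5225|f|$ on any other segment. So the set $J(f)\subset\{2,\dots,\nu\}$ of the other segments it touches has at least two elements. Let $f_1,\dots,f_N$ be the faces touching $\tau$, ordered along $\tau$ by chosen edges $e_1,\dots,e_N$ on $\tau$.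

We claim that $h<h'$ implies $\max J(f_{h'})\le\min J(f_h)$. Otherwise there are an edge $x$ of $f_h$ on $\zeta_q$ and an edge $x'$ of $f_{h'}$ on $\zeta_p$ with $2\le q<p$, and $e_h,e_{h'},x,x'$ occur in this cyclic order on $\partial\Delta$. By (S) the faces $f_h,f_{h'}$ lie in the same disc component $D$, since otherwise all edges of one component would be traversed between two consecutive edges of the other; and the cyclic order is that of the circle $\partial D$. Join the midpoints of $e_h$ and $x$ inside $f_h$, and those of $e_{h'}$ and $x'$ inside $f_{h'}$. These are disjoint chords of the disc $D$ with linked endpoints, which is impossible.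

So $\min J(f_{h+1})<\max J(f_{h+1})\le\min J(f_h)$. The numbers $\min J(f_h)$ strictly decrease in $\{2,\dots,\nu-1\}$, and $N\le\nu-2\le6$. $\square$

## 8. Exceptional edges and comparison of geodesics

The next definition isolates the edges of a passed cell on which a cut would be dangerous.

**Definition 8.1.** Let a minimal filling of a polygon be given and let $C$ be a large cell having $P\ge1$ passes in the polygon (on sides and at corners). An edge $E$ of $C$ is *exceptional* if some edge $e$ of $\Delta$ that maps to $E$ and is traversed by the arc of a pass of $C$ is *not* a bridge both of whose traversals lie in arcs of passes of $C$.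

For example, if $\Delta$ is a tree and an arc of a pass of $C$ is traversed back entirely by the arc of another pass of $C$, none of its edges becomes exceptional through this arc. If it is traversed back by $X$-edges of a side, all of them are exceptional.

**Lemma 8.2.** The number of exceptional edges of $C$ is at most
$$6P\lambda|C|\;+\;\text{the quantities of Lemma 6.1(b) for the sides}\;+\;\lambda|C|\ \text{for each corner pass of a cell}\ne C. \tag{5}$$
If $P=1$, all edges of the arc of the pass of $C$ are exceptional.

*Proof.* Let $e$ be as in the definition. One of the following holds.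

* $e$ lies on a face $f$ that touches the arc of a pass of $C$. By Lemma 7.4 there are at most $6P$ such faces. By Lemma 7.2, $C_f\ne C$, so each such face accounts for fewer than $\lambda|C|$ edges $E\in C\cap C_f$.
* $e$ is a bridge whose other traversal lies on an $X$-edge of a side, or on the arc of a pass, on a side, of a cell $\ne C$. Then $E$ is counted in Lemma 6.1(b) for this side.
* $e$ is a bridge whose other traversal lies on the arc of a corner pass of a cell $C'\ne C$. Then $E\in C\cap C'$, which has fewer than $\lambda|C|$ edges.

If $P=1$, the arc of the pass is embedded in $X$, so it cannot traverse a bridge twice; hence no edge on it is a bridge with both traversals in arcs of passes of $C$. $\square$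

**Lemma 8.3.**

1. (a) Let $\alpha$ (an $\varepsilon$-geodesic) and $\beta$ (an $\varepsilon'$-geodesic) be the sides of a 2-gon. Suppose $\alpha$ has the pass $(C;u,v)$, $\beta$ does not pass $C$, and the nontrivial corners are passes of cells $\ne C$. Then in a minimal filling the arc $\tau_C$ of this pass satisfies $|\tau_C|\le(2\varepsilon'+20\lambda)|C|$, and all but at most $20\lambda|C|$ of its edges are $X$-edges of $\beta$. In particular $d_C(u,v)\le(2\varepsilon'+20\lambda)|C|$.
2. (b) In a 3-gon without corner passes, one side of which has the pass $(C;u,v)$ and whose two other sides are $\varepsilon'$-geodesics not passing $C$, we have $d_C(u,v)\le(4\varepsilon'+20\lambda)|C|$.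
3. (c) Let $C$ be large, and let $\alpha,\beta$ be paths starting at $u,u'\in C$ such that $o_C\alpha$ and $o_C\beta$ (the paths preceded by the cone edge) are geodesics in $\hat X_\varepsilon$ and $\hat X_{\varepsilon'}$. Suppose their ends are $X$-vertices which coincide or lie on a common large cell $\ne C$. Then $d_C(u,u')\le20\lambda|C|$.

*Proof.* In all cases $P=1$ and we use (5).

(a) Faces contribute at most $6\lambda|C|$, $\alpha$ at most $2\lambda|C|$ as it passes $C$, corners at most $2\lambda|C|$, and $\beta$ at most $(2\varepsilon'+3\lambda)|C|$, of which at most $3\lambda|C|$ does not come from $X$-edges of $\beta$. The sum is $(2\varepsilon'+13\lambda)|C|$, and all but $13\lambda|C|$ edges are $X$-edges of $\beta$.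

(b) The bound is $6\lambda+2\lambda+2(2\varepsilon'+3\lambda)=4\varepsilon'+14\lambda$ times $|C|$.

(c) Let $u\ne u'$. Consider the 2-gon with sides $\alpha$ reversed and $\beta$, with a corner pass of $C$ from $u$ to $u'$, and at the other ends a trivial corner or a corner pass of the other cell. As in Lemma 6.1(a): a vertex $s\in C$ on $\alpha$ satisfies $\varepsilon|C|\ge\hat d(o_C,s)=\varepsilon|C|+\hat d(u,s)$, so $s=u$, and no $X$-edge of $\alpha$ lies in $C$. If $\alpha$ passes $C'\ne C$ meeting $C$, then $o_{C'}$ is the second vertex after $o_C$ on $o_C\alpha$, so there is at most one such $C'$. The same holds for $\beta$. Neither passes $C$, since $o_C$ is already the first vertex of the geodesics. So $P=1$, and (5) gives $d_C(u,u')\le(6+1+1+1)\lambda|C|$. $\square$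

**Lemma 8.4.** If $C$ is large, $s,t\in C$ and $d_C(s,t)<2\varepsilon|C|$, then the unique $\varepsilon$-geodesic from $s$ to $t$ is the shorter arc of $C$.

*Proof.* Let $s\ne t$ and let $\delta$ be an $\varepsilon$-geodesic from $s$ to $t$. It does not pass $C$: otherwise by Lemma 6.1(a) its pass is $(C;s,t)$ and $d_C(s,t)\ge2\varepsilon|C|$. Consider the 1-gon with side $\delta$ and corner pass $(C;t,s)$. By Lemma 7.3(iii) a minimal filling is a tree. Suppose $\delta$ passes some $C'\ne C$. Every edge of the arc of this pass is a bridge. Its other traversal is not on the same arc, which is embedded, and not on an $X$-edge of $\delta$, by Lemma 6.1(a). So it is on the arc of a pass of one of at most two other cells passed by $\delta$ that meet $C'$, or on the corner arc, in $C\neq C'$. By Lemma 4.4 the arc has at most $3\lambda|C'|<2\varepsilon|C'|$ edges, against Lemma 6.1(a). Hence $\delta$ is a reduced path in $X$, freely equal to an arc of $C$ from $s$ to $t$, so it is this arc. Its length is at most $d_C(s,t)<2\varepsilon|C|<|C|/2$, so it is the shorter one. $\square$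

## 9. Proof of the lifting proposition

Let $n\ge1$. Put
$$Q=6n^2+1,\quad\varepsilon_{\max}=\frac1{100n^2},\quad\varepsilon_*=\frac{\varepsilon_{\max}}{20},\quad\varepsilon_q=\varepsilon_{\max}\Bigl(\frac12+\frac q{2Q}\Bigr)\ (1\le q\le Q),\quad\lambda=\frac{\varepsilon_{\max}}{20000\,Q},$$
and let $k\ge1$ satisfy $\lambda_i\le\lambda$ for all $i>k$. All this depends only on $n$ (and the presentation). The requirements (3) hold, $\varepsilon_q\in[\varepsilon_*,\varepsilon_{\max}]$, and
$$2\varepsilon_q\ge20\varepsilon_*,\qquad\varepsilon_*\ge1000\lambda. \tag{6}$$

Let a tuple be given. Consider the at most $n^2$ triangles $(x,y,z)=(1,g_i,g_ig_j)$ for which $(g_ig_j)^{-1}\in\{g_1,\dots,g_n\}$. We look for $q$ and cuts such that, with $\varepsilon=\varepsilon_q$, the label of $\ell(x,y)\ell(y,z)\ell(z,x)$ is trivial in $H_k$ for all of them. By Section 5 and (4), the map $h$ defined there then has all the required properties. If two of $x,y,z$ coincide, this path is freely trivial for every choice, because $\ell(y,x)=\ell(x,y)^{-1}$ and $\ell(x,x)$ is trivial. So from now on $x,y,z$ are distinct. Passes on a geodesic between $x$ and $y$ are read from $x$ to $y$ when both corners are in play,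 and similarly for the other pairs.

**Step 1: reference geodesics.** *This step fixes data that do not depend on $q$ and compares them with $\varepsilon_q$-geodesics.* For each triangle fix $\varepsilon_*$-geodesics $\alpha_*(x,y)$, $\alpha_*(x,z)$, $\alpha_*(y,z)$, reversed for reversed pairs. For a pass $(C;u,v)$ of $\alpha_*(x,y)$ put $\varphi(C)=d_C(u,v)/|C|$. Let $\Lambda(x,y)$ be the set of cells passed by $\alpha_*(x,y)$ with $\varphi(C)>5\varepsilon_*$, ordered from $x$ to $y$; similarly for the other pairs, each with its own $\varphi$.

(a) *If $C\in\Lambda(x,y)$, then $\alpha_*(x,z)$ or $\alpha_*(y,z)$ passes $C$.* Otherwise Lemma 8.3(b) gives $\varphi(C)\le4\varepsilon_*+20\lambda<5\varepsilon_*$.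

(b) *If an $\varepsilon_q$-geodesic from $x$ to $y$ has the pass $(C;u',v')$, then $\alpha_*(x,y)$ passes $C$, $\varphi(C)\ge2\varepsilon_q-40\lambda$, and $C\in\Lambda(x,y)$.* By Lemma 6.1(a), $d_C(u',v')\ge2\varepsilon_q|C|>(2\varepsilon_*+20\lambda)|C|$, so by Lemma 8.3(a), with $\alpha_*(x,y)$ as $\beta$ and trivial corners, $\alpha_*(x,y)$ has a pass $(C;u,v)$. Lemma 8.3(c), applied to the parts between $C$ and $x$ and to the parts between $C$ and $y$, gives $d_C(u,u'),d_C(v,v')\le20\lambda|C|$. Hence $\varphi(C)\ge2\varepsilon_q-40\lambda>5\varepsilon_*$ by (6).

(c) *If $\alpha_*(x,y)$ passes $C$ with $\varphi(C)>2\varepsilon_q+20\lambda$, every $\varepsilon_q$-geodesic from $x$ to $y$ passes $C$.* This is Lemma 8.3(a) with $\varepsilon'=\varepsilon_q$.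

The same holds for the other pairs.

**Step 2: choice of $q$.** *This step keeps one critical cell per corner and side away from the passing threshold.* For each triangle and each of the six ordered choices (corner $x$, side $xy$, third vertex $z$) let $A$ be the last cell of $\Lambda(x,y)$, from $x$, that is passed by $\alpha_*(x,z)$, if any, and let $D$ be the predecessor of $A$ in $\Lambda(x,y)$, if any. If $D$ exists, call $q$ bad for this choice if $|\varphi(D)-2\varepsilon_q|\le100\lambda$. Consecutive numbers $2\varepsilon_q$ differ by $\varepsilon_{\max}/Q=20000\lambda$, so at most one $q$ is bad for each of the at most $6n^2<Q$ choices. Fix a $q$ that is bad for none, and put $\varepsilon=\varepsilon_q$. From now on $\mathcal M$ and $\gamma$ refer to this $\varepsilon$.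

**Step 3: checkpoints.** *This step shows that the geodesics from $x$ to $y$ and from $x$ to $z$ are forced through a common vertex at $D$.* The claim is: if $D$ exists, there is $m_D\in\mathcal M(x,y)\cap\mathcal M(x,z)$ such that either $m_D=o_D$, or $m_D=w$ is an $X$-vertex of $D$ and no $\varepsilon$-geodesic from $x$ to $y$ passes $D$.

Let $(A;u_A,v_A)$ and $(A;u_A',v_A')$ be the passes of $A$ on $\alpha_*(x,y)$ and $\alpha_*(x,z)$. Consider the 2-gon formed by the parts of these geodesics from $x$ to $u_A$ and from $x$ to $u_A'$, with a corner pass of $A$ if $u_A\ne u_A'$. The first side passes $D\ne A$, and $\varphi(D)>5\varepsilon_*>2\varepsilon_*+20\lambda$. So by Lemma 8.3(a) the second side passes $D$: that is, $\alpha_*(x,z)$ passes $D$, before $A$. Let $(D;u,v)$ and $(D;u',v')$ be the passes of $D$ on $\alpha_*(x,y)$ and $\alpha_*(x,z)$. Lemma 8.3(c) with $C=D$, applied to the parts between $D$ and $x$, and to the parts from $D$ to $u_A$ and to $u_A'$ (whose ends coincide or lie on $A\ne D$), gives $d_D(u,u'),d_D(v,v')\le20\lambda|D|$. So $\varphi'(D):=d_D(u',v')/|D|$ differs from $\varphi(D)$ by at most $40\lambda$.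

*Case $\varphi(D)>2\varepsilon+100\lambda$.* Then $\varphi'(D)>2\varepsilon+20\lambda$, and (c), for $(x,y)$ and for $(x,z)$, shows that all $\varepsilon$-geodesics from $x$ to $y$ and from $x$ to $z$ pass $D$. Put $m_D=o_D$.

*Case $\varphi(D)<2\varepsilon-100\lambda$.* Then $\varphi'(D)<2\varepsilon-60\lambda$, and by (b) no $\varepsilon$-geodesic from $x$ to $y$ or from $x$ to $z$ passes $D$. Let $I$ be the shorter arc of $D$ from $u$ to $v$; it has length $\varphi(D)|D|<|D|/2$. Since $|D|\ge1/\lambda$, a vertex $w$ nearest to its middle divides it into two parts of length at least $(\frac{\varphi(D)}2-\lambda)|D|\ge(2.5\varepsilon_*-\lambda)|D|$.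

Let $\beta$ be any $\varepsilon$-geodesic from $x$ to $y$. Apply Lemma 8.3(a) to the 2-gon with sides $\alpha_*(x,y)$ and $\beta$. The arc of the pass of $D$ in a minimal filling has length at most $(2\varepsilon+20\lambda)|D|<|D|/2$, so it is $I$, and all but $20\lambda|D|$ of its edges are $X$-edges of $\beta$. Both parts of $I$ have more than $20\lambda|D|$ edges, by (6). So $\beta$ contains a vertex $s$ of one part and a vertex $t$ of the other. As $d_D(s,t)\le\varphi(D)|D|<2\varepsilon|D|$, Lemma 8.4 shows that $\beta$ runs between $s$ and $t$ along the shorter arc of $D$, which is the subarc of $I$ between them and contains $w$. So $w\in\mathcal M(x,y)$.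

For the pair $(x,z)$: the path $u'\to u\to v\to v'$ along shorter arcs of $D$ has length at most $(\varphi(D)+40\lambda)|D|<|D|/2$, so reducing it gives the shorter arc $I'$ from $u'$ to $v'$. Lift this path to the line covering the cycle $D$, with $u$ at $0$ and $v$ at $\varphi(D)|D|$. Then $I'$ is the interval between the lifts of $u'$ and $v'$, which are within $20\lambda|D|$ of $0$ and of $\varphi(D)|D|$, while $w$ is at distance at least $(2.5\varepsilon_*-\lambda)|D|$ from both. So $w\in I'$, at distance at least $(2.5\varepsilon_*-21\lambda)|D|>20\lambda|D|$ from the ends of $I'$. Now the argument of the previous paragraph, with $\alpha_*(x,z)$, $I'$ and $\varphi'(D)<2\varepsilon$, gives $w\in\mathcal M(x,z)$. Put $m_D=w$.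

By the choice of $q$, one of the two cases holds.

**Step 4: centers, and few passes between them.** *This step finds, on each side, a central part that contains at most two passes.* Let $v_x$ be the last element, from $x$, of $\mathcal M(x,y)\cap\mathcal M(x,z)$, which contains $x$; define $v_y,v_z$ similarly.

*On $\gamma(x,y)$ the vertex $v_x$ does not come strictly after $v_y$; similarly for the other sides.* Suppose it does. By Lemma 5.2, $v_y\in\mathcal M(x,v_x)\subset\mathcal M(x,z)$, and $v_y$ comes before $v_x$ on the way from $x$ to $z$, so $\hat d(v_y,z)=\hat d(v_y,v_x)+\hat d(v_x,z)$. Symmetrically $v_x\in\mathcal M(y,v_y)\subset\mathcal M(y,z)$, so $\hat d(v_x,z)=\hat d(v_x,v_y)+\hat d(v_y,z)$. Adding, $\hat d(v_x,v_y)=0$, a contradiction.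

*If $\gamma(x,y)$ passes $C$ with $o_C$ strictly after $v_x$, then $C\in\Lambda(x,y)$, and, if $D$ exists, $C$ comes after $D$ in $\Lambda(x,y)$.* The first claim is (b). Let $D$ exist. As $m_D\in\mathcal M(x,y)\cap\mathcal M(x,z)$, $v_x$ is at or after $m_D$ on $\gamma(x,y)$, so $o_C$ is strictly after $m_D$. We have $C\ne D$: this is clear if $m_D=o_D$, and if $m_D=w$ then $\gamma(x,y)$ does not pass $D$. Suppose $C$ precedes $D$ on $\alpha_*(x,y)$. Let $(D;u,v)$ be the pass of $D$ on $\alpha_*(x,y)$. Let $v'\in D$ be the vertex following $o_D$ on $\gamma(x,y)$ if $m_D=o_D$, and $v'=w$ otherwise. The part of $\gamma(x,y)$ from $v'$ to $y$ passes $C$, with the same pass $(C;u_1,v_1)$ as $\gamma(x,y)$; the part of $\alpha_*(x,y)$ from $v$ to $y$ does not pass $C$. Lemma 8.3(a), for the 2-gon of these two parts with a corner pass of $D\ne C$ between $v$ and $v'$ (trivial if $v=v'$) and a trivial corner at $y$, gives $d_C(u_1,v_1)\le(2\varepsilon_*+20\lambda)|C|<2\varepsilon|C|$, against Lemma 6.1(a).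

*$\gamma(x,y)$ passes at most two cells $C$ with $o_C$ strictly between $v_x$ and $v_y$.* Let $\Lambda(x,y)=(C_1,\dots,C_l)$. Let $C_a$ be its last cell passed by $\alpha_*(x,z)$ ($a=0$ if none) and $C_b$ its first cell passed by $\alpha_*(y,z)$ ($b=l+1$ if none). By the previous claim at $x$, where $D=C_{a-1}$ if $a\ge2$, and at $y$, where $\Lambda(y,x)$ is $\Lambda(x,y)$ reversed and $D=C_{b+1}$ if $b\le l-1$, the cells in question are $C_j$ with $a\le j\le b$. If $j>a$, then $\alpha_*(x,z)$ does not pass $C_j$, so by (a) $\alpha_*(y,z)$ does, so $j\ge b$. Thus $j\in\{a,b\}$. The same holds for the other sides.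

**Step 5: central polygons.** *This step strips off the parts that coincide and leaves a 3-gon with at most nine passes.* By Lemma 5.2, $\gamma(x,y)$ and $\gamma(x,z)$ share their part $\gamma(x,v_x)$; similarly at $y$ and $z$.

*If two of $v_x,v_y,v_z$ coincide, all do.* Say $v_x=v_y$. This vertex lies in $\mathcal M(z,x)\cap\mathcal M(z,y)$, so $v_z$ is at least as far from $z$ as $v_x$. By the order statement on $\gamma(x,z)$ it is at most as far. Both lie on $\gamma(x,z)$, so $v_z=v_x$. In this case $\ell(x,y)\ell(y,z)\ell(z,x)$ is freely trivial for every choice of cuts. If $v_x$ is an $X$-vertex, $\ell(x,y)=\ell(x,v_x)\ell(v_x,y)$ and so on, and the product telescopes. If $v_x=o_C$, let $u_x,u_y,u_z$ be the vertices preceding $o_C$ from $x,y,z$; let $L_x$ be the path from $x$ to $u_x$ obtained from $\gamma(x,o_C)$ by dropping the last cone edge and replacing passes by $\rho$, and similarly $L_y,L_z$. Then $\ell(x,y)=L_x\rho(u_x,u_y)L_y^{-1}$ and so on, and the product is freely equal to $L_x\,\rho(u_x,u_y)\rho(u_y,u_z)\rho(u_z,u_x)\,L_x^{-1}$, which is freely trivial by (1).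

Otherwise $v_x,v_y,v_z$ are distinct. Take the parts of $\gamma(x,y),\gamma(y,z),\gamma(z,x)$ between the $v$'s and remove their first and last cone edges where $v_x,v_y,v_z$ are cone vertices. Between two distinct cone vertices on a path there is an $X$-vertex, so a side, possibly of length 0, remains. These are the sides of a 3-gon, the *central 3-gon*. If $v_x$ is an $X$-vertex, its corner at $v_x$ is trivial. If $v_x=o_C$, the corner is the pass $(C;e_{xz},e_{xy})$, trivial if the points coincide, where $e_{xy},e_{xz}$ are the vertices following $o_C$ on $\gamma(x,y),\gamma(x,z)$ from $x$. Similarly at $y,z$. The sides are $\varepsilon$-geodesics with at most two passes each, by Step 4, so there are at most $9$ passes.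

Let $w_\kappa$ be the label of the closed path obtained from this 3-gon by using the arc $\rho(u,v)$ for each pass $(C;u,v)$. *The label of $\ell(x,y)\ell(y,z)\ell(z,x)$ is conjugate in $F(S)$ to $w_\kappa$.* Indeed the three paths $\ell$ share the initial and final parts $L_x,L_y,L_z$ as above, which cancel at $y$ and $z$ and conjugate at $x$. If $v_x=o_C$ and $u_x$ precedes it from $x$, what remains at this corner is $\rho(e_{xz},u_x)\rho(u_x,e_{xy})$, which by (1) is freely equal to $\rho(e_{xz},e_{xy})$; similarly at $y$ and $z$.

**Step 6: choice of the cuts.** *This step places the cuts so that $w_\kappa$ bounds a diagram with small faces only.* The choices of $q$, $\gamma$ and the central 3-gons do not involve the cuts. Fix a minimal filling $\Delta$ for each central 3-gon. By (5) with $P\le9$, for each of the at most 9 cells $C$ passed in it, at most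
$$\bigl(6\cdot9\lambda+3(2\varepsilon+3\lambda)+3\lambda\bigr)|C|=(6\varepsilon+66\lambda)|C|\le7\varepsilon|C|$$
edges of $C$ are exceptional. So for each large type $i$ at most $n^2\cdot9\cdot7\varepsilon|r_i|\le\frac{63}{100}|r_i|<|r_i|$ positions of $r_i$ correspond to exceptional edges. Choose the cut of each large type outside these positions. Then $\kappa(C)$ is not exceptional, for all central 3-gons and all cells $C$ passed in them.

*Then $w_\kappa=1$ in $H_k$.* Every edge of $\Delta$ that maps to $\kappa(C)$ and is traversed by the arc of a pass of $C$ is a bridge, both of whose traversals lie in arcs of passes of $C$; in particular it belongs to only one such $C$. Replace each such bridge by a path, with the same endpoints, labelled by the complement of $\kappa(C)$ in $C$. The new diagram is planar, connected and simply connected, and has the same faces, which are all small by Lemma 7.3(i). So its boundary word $w'$ is a product of conjugates of $r_1^{\pm1},\dots,r_k^{\pm1}$ and is trivial in $H_k$. In passing to $w'$, all traversals of $\kappa(C)$ by arcs of passes of $C$ are changed, and nothing else: both traversals of a replaced bridge are of this kind. So consider the arc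 of a pass $(C;u,v)$, which traverses $\kappa(C)$ at most once. If it avoids $\kappa(C)$, it is unchanged and equals $\rho(u,v)$. Otherwise its edge $\kappa(C)$ has been replaced by the complement in $C$, and the result is freely equal to the other arc, which avoids $\kappa(C)$ and so is $\rho(u,v)$. Edges of $w$ that come from $X$-edges of sides are unchanged. Hence $w'=w_\kappa$ in $F(S)$.

So the label of $\ell(x,y)\ell(y,z)\ell(z,x)$ is trivial in $H_k$, that is, $h(g_i)h(g_j)h((g_ig_j)^{-1})=1$ for all the triangles considered. This proves Proposition 5.3. $\square$

## 10. Theorems A and B

**Proof of Theorem A.** The presentation satisfies the assumptions of Section 3 by Lemma 3.2. Let $n\ge1$ (for an empty tuple there is nothing to show), let $k=k(n)$ be as in Proposition 5.3, and let $b(n)$ be the constant that Corollary 2.3 gives for $H_{k(n)}$, the generating set $S$ and $n$. Given $g_1,\dots,g_n\in G$, take $h$ from Proposition 5.3, let $\theta_H:\{h(g_1),\dots,h(g_n)\}\to F(S)$ be the map for the tuple $(h(g_1),\dots,h(g_n))$ in $H_k$, and put $\theta(g_i)=\theta_H(h(g_i))$, a function of the group element $g_i$.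

For (i): $\theta(g_i)$ represents $h(g_i)$ in $H_k$, hence $g_i$ in $G$. For (ii): if $g_j=g_i^{-1}$ and $g_i^2\ne1$, then $h(g_j)=h(g_i)^{-1}$, and $h(g_i)^2\ne1$ because it maps to $g_i^2$; so $\theta(g_j)=\theta(g_i)^{-1}$. For (iii): if $g_ig_jg_l=1$, then $h(g_i)h(g_j)h(g_l)=1$ in $H_k$, and the decompositions for $\theta_H$ are as required, with $|c_1|,|c_2|,|c_3|\le b(n)$. So $G$ admits a finite system of canonical representatives. By Lemma 3.3(c) it is not finitely presented, hence not hyperbolic. $\blacksquare$

**Theorem B.**

1. *Every* infinite presentation $\langle S\mid R\rangle$, $S$ finite, satisfying the assumptions of Definition 3.1, including (H), defines a torsion-free group which is not finitely presented (so not hyperbolic) and which admits a finite system of canonical representatives with respect to *every* finite generating set. More precisely, for each $n$ there is $k(n)$ such that all $n$-tuples lift to the hyperbolic group $H_{k(n)}$ with all inverses and all relations $g_ig_jg_l=1$ preserved exactly.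
2. For $I\subset\mathbb N$ let $G_I=\langle a,b\mid r_i,\ i\in I\rangle$, with $r_i$ as in Theorem A. Every $G_I$ admits a finite system of canonical representatives, and $G_I$ is hyperbolic if and only if $I$ is finite. In particular there are $2^{\aleph_0}$ pairwise non-isomorphic 2-generated torsion-free non-hyperbolic groups admitting finite systems of canonical representatives.

*Proof.* 1. Lemma 3.3, Sections 4–9 and the proof of Theorem A used only these assumptions; this gives everything for the generating set $S$. Let $S'$ be another finite generating set. Choose for each $s\in S$ a word in $S'$ representing it. This defines a homomorphism $\psi:F(S)\to F(S')$ compatible with the maps to $G$, and $|\psi(c)|\le K|c|$ for a constant $K$. An equality $\theta(g)=l\,c\,t$ in $F(S)$ gives $\psi\theta(g)=\psi(l)\psi(c)\psi(t)$ in $F(S')$, and the relations $t_1=l_2^{-1}$, $t_2=l_3^{-1}$, $t_3=l_1^{-1}$ and $\theta(g_j)=\theta(g_i)^{-1}$ are preserved. So $\psi\circ\theta$ satisfies (i)–(iii) with the constant $K\,b(n)$.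

2. If $I$ is infinite, $\{r_i: i\in I\}$ again satisfies the assumptions, because a piece for the subset is a piece for the whole set, and part 1 applies. If $I$ is finite, $G_I$ is given by a finite $C'(1/100)$ presentation without proper powers (it is free if $I=\emptyset$), so it is torsion-free and hyperbolic, and Corollary 2.3 applies. If $i\in I\setminus J$, then $r_i\ne1$ in $G_J$ by Lemma 3.3(a), while $r_i=1$ in $G_I$. So distinct sets $I$ give distinct kernels of $F(a,b)\to G_I$. A given countable group has only countably many generating pairs, hence is isomorphic to $G_I$ for at most countably many $I$. There are $2^{\aleph_0}$ infinite sets $I$, so they give $2^{\aleph_0}$ isomorphism classes. $\blacksquare$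

**Remark.** The groups constructed here are not finitely presented. Whether a *finitely presented* group admitting a finite system of canonical representatives must be hyperbolic is not settled by this argument; the question as posed does not assume finite presentability.
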